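# Dowker filters in ZFC

## 1. Mutual membership and two properties of a filter

Throughout, $2=\{0,1\}$, ${}^X2$ is the set of all functions $X\to 2$, an ordinal is the set of smaller ordinals, $[S]^{<\kappa}$ is the set of subsets of $S$ of size less than $\kappa$, and similarly for $[S]^{\kappa}$ and $[S]^{\le\kappa}$. The function with value $1$ at the point $a$ and $0$ elsewhere is written $1_a$.

**Definition (filter).** A filter on a set $X$ is a nonempty family $\mathcal F$ of subsets of $X$ that is closed under supersets and under finite intersections. We do not demand $\emptyset\notin\mathcal F$; property (I) below will imply it.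

*Examples.* The trivial filter $\{X\}$; the principal filter $\{B\subseteq X:S\subseteq B\}$ generated by a set $S$; the cofinite subsets of an infinite set.

**Definition (completeness).** Let $\kappa$ be an infinite cardinal. A filter is $\kappa$-complete if it is closed under intersections of fewer than $\kappa$ members.

*Example.* Every filter is $\omega$-complete. The cofinite subsets of $\omega$ are not an $\omega_1$-complete filter, since the sets $\omega\setminus\{n\}$ have empty intersection. The co-countable subsets of $\omega_1$ form an $\omega_1$-complete filter.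

**Definition (mutual membership).** For $f:X\to\mathcal F$ and distinct $x,y\in X$, let $\psi(f,x,y)$ be the statement "$x\in f(y)$ and $y\in f(x)$".

*Example.* Let $X=\omega$ with the cofinite filter. If $f(n)=\{m:m>n\}$, then $\psi(f,x,y)$ holds for no pair: it would say $x>y$ and $y>x$. If $f(n)=\omega\setminus\{n\}$, it holds for every pair of distinct points.

**Definition (Dowker filter).** A filter $\mathcal F$ on $X$ is a Dowker filter if it has both of these properties.

- (I) For every $f:X\to\mathcal F$ there are distinct $x,y\in X$ such that $\psi(f,x,y)$.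
- (II) For every $e:X\to2$ there is $f_e:X\to\mathcal F$ such that for all distinct $x,y\in X$, if $\psi(f_e,x,y)$ then $e(x)=e(y)$.

Say that $f$ *separates* $x$ and $y$ if $\psi(f,x,y)$ fails. Property (I) says that every $f$ leaves some pair unseparated, and the pair may depend on $f$. Property (II) says that for every two-coloring $e$ a single $f_e$ separates all pairs of different colors. The order of the quantifiers in (I) matters: in a filter with (II), each given pair $x\ne y$ is separated by some $f$, namely by $f_{e}$ with $e=1_x$, because $e(x)\neq e(y)$. So (I) asks that pairs can be separated one at a time, or one coloring at a time, but never all at once.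

*Examples.* It is easy to have one property without the other.

- *Trivial filter, $|X|\ge2$.* The only $f$ is constant with value $X$, and $\psi$ holds for all pairs. So (I) holds and (II) fails.
- *Principal filter generated by $S$.* If $S$ has two points $x\ne y$, then $x,y\in f(x)\cap f(y)$ for every $f$, so $\psi(f,x,y)$ always holds and (II) fails for $e=1_x$. If $|S|\le1$, the constant function $f=S$ never satisfies $\psi$, so (I) fails. No principal filter is Dowker; in particular there is no Dowker filter on a finite set.
- *Ultrafilters.* Let $\mathcal U$ be a nonprincipal ultrafilter on $X$. Given $e$, one color class $B$ is in $\mathcal U$; the constant function $f_e=B$ has $\psi(f_e,x,y)$ only for $x,y\in B$. So (II) holds. But (I) fails. Call a set null if it is not in $\mathcal U$, and let $\nu$ be least such that $X$ is a union of $\nu$ null sets. It exists since singletons are null, and it is infinite since finite unions of null sets are null. Make the sets disjoint: $X=\bigsqcup_{i<\nu}B_i$. For $i<\nu$ the set $\bigcup_{i'\le i}B_{i'}$ is null, since otherwise it and its null complement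 would show that $X$ is a union of fewer than $\nu$ null sets. For $x\in B_i$ put $f(x)=X\setminus\bigcup_{i'\le i}B_{i'}\in\mathcal U$. If $y\in B_l$, then $\psi(f,x,y)$ would give $l>i$ and $i>l$.

Finally, some cardinal arithmetic used in the statements.

**Definition (cofinality, powers).** The cofinality $\operatorname{cf}\eta$ of a limit ordinal $\eta$ is the least size of an unbounded subset of $\eta$; an infinite cardinal $\lambda$ is regular if $\operatorname{cf}\lambda=\lambda$. For cardinals, $\lambda^\mu$ is the number of functions $\mu\to\lambda$, and $\mu^{<\kappa}$ is the number of functions from an ordinal below $\kappa$ to $\mu$. Also $2^{<\kappa}$ is the case $\mu=2$.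

*Example.* Successor cardinals are regular; $\aleph_\omega$ is not, having cofinality $\omega$. Hausdorff's formula says $(\mu^+)^\nu=\mu^+\cdot\mu^\nu$ for infinite $\mu,\nu$. Thus $((2^{\aleph_1})^+)^{\aleph_1}=(2^{\aleph_1})^+\cdot 2^{\aleph_1}=(2^{\aleph_1})^+$.

## 2. Which sets carry a Dowker filter?

The question comes from the paper "Dowker and super-Dowker filters" (http://www.math.cmu.edu/users/jcumming/papers/dowker_revised_jan_2017.pdf): *does ZFC prove that some set carries a Dowker filter?* Two facts are given with it. Consistently (for example in a forcing extension of a GCH model) there is a Dowker filter on $\kappa^+$ for suitable $\kappa$. And, by a theorem of Dowker, a set that carries a Dowker filter has size at least $\omega_2$.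

We did finite sets above. Countable sets can also be done by hand. Let $X=\{x_0,x_1,\dots\}$ (without repetitions) and let $\mathcal F$ have (II). Write $e_m=1_{x_m}$ and put
$$f(x_n)=\bigcap_{m\le n}f_{e_m}(x_n)\in\mathcal F.$$
If $m<n$, then $f(x_m)\subseteq f_{e_m}(x_m)$ and $f(x_n)\subseteq f_{e_m}(x_n)$. So $\psi(f,x_m,x_n)$ would imply $\psi(f_{e_m},x_m,x_n)$, hence $e_m(x_m)=e_m(x_n)$, which is false. So $f$ separates all pairs and (I) fails.

It is useful to see why this recipe does not extend. It gives each point $x$ a finite set $E_x$ of colorings, takes $f(x)=\bigcap_{e\in E_x}f_e(x)$, and uses (II) at a pair $x,y$ through some $e\in E_x\cap E_y$ with $e(x)\ne e(y)$. On an uncountable set no choice of finite sets $E_x$ provides such an $e$ for all pairs. Indeed, by the $\Delta$-system lemma (recalled in Section 4) there are uncountably many $x$ whose sets $E_x$ pairwise intersect in one fixed finite set $E_*$, and two of these points agree on all the finitely many $e\in E_*$. This observation will come back as a step of the proof.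

The answer to the question is yes.

**Theorem 1 (ZFC).** If $\lambda$ is a regular cardinal with $\lambda^{\aleph_1}=\lambda$, then there is a Dowker filter on $\lambda$. In particular there is a Dowker filter on $(2^{\aleph_1})^+$.

**Theorem 2 (ZFC).**

(a) If $X$ carries a Dowker filter and $|Y|\ge|X|$, so does $Y$. Hence every set of size $\ge(2^{\aleph_1})^+$ carries one, and every set of size $\ge2^{\aleph_1}$ does if $2^{\aleph_1}$ is regular.

(b) If $2^{\aleph_1}=\aleph_2$ (in particular under GCH), then $X$ carries a Dowker filter if and only if $|X|\ge\aleph_2$.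

(c) Let $\kappa$ be an infinite regular cardinal and $\theta=(2^{<\kappa})^{++}$. Every set $X$ of size $\ge(2^\theta)^+$ carries a $\kappa$-complete Dowker filter. Such a filter satisfies (II) even for all $e:X\to{}^\mu2$, $\mu<\kappa$.

The argument does not settle whether ZFC alone gives a Dowker filter on $\omega_2$.

## 3. Orientations, and two that fail

Property (II) becomes transparent in terms of arrows. An *$e$-orientation* chooses, for each pair of distinct $x,y$ with $e(x)\ne e(y)$, exactly one of $x\to_ey$, $y\to_ex$. Given one, put
$$f_e(a)=\{b\in X:\ e(b)=e(a)\ \text{or}\ a\to_eb\}.\tag{1}$$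

**Lemma 1.** A filter $\mathcal F$ on $X$ has (II) if and only if for every $e:X\to2$ there is an $e$-orientation such that all sets $f_e(a)$ in (1) belong to $\mathcal F$.

*Proof.* Given the orientation, let $e(x)\neq e(y)$. By (1), $y\in f_e(x)$ iff $x\to_ey$, and $x\in f_e(y)$ iff $y\to_ex$. Exactly one holds, so $\psi(f_e,x,y)$ fails, and (II) holds. Conversely, let $g:X\to\mathcal F$ be as in (II) for $e$. For every pair with $e(x)\ne e(y)$, one of $x\notin g(y)$, $y\notin g(x)$ holds. Choose an arrow $x\to_ey$ only if $x\notin g(y)$. If $b\in g(a)$ and $e(b)\ne e(a)$, the arrow is not $b\to_ea$, so it is $a\to_eb$ and $b\in f_e(a)$. Hence $g(a)\subseteq f_e(a)$ and $f_e(a)\in\mathcal F$. $\square$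

So the plan is: work on a cardinal $\lambda$, choose an $e$-orientation for every $e\in{}^\lambda2$, and let $\mathcal F$ consist of the supersets of intersections of fewer than $\kappa$ sets $f_e(a)$ ($e\in{}^\lambda2$, $a<\lambda$), where $\kappa$ is regular ($\kappa=\omega$ for Theorem 1). This is a $\kappa$-complete filter with (II), whatever the orientations are. The work is in (I). Given $f:\lambda\to\mathcal F$, choose for each $x$ sets $E_x\in[{}^\lambda2]^{<\kappa}$ and $Z_x\in[\lambda]^{<\kappa}$ with $x\in Z_x$ and
$$\bigcap_{e\in E_x,\ z\in Z_x}f_e(z)\subseteq f(x).\tag{2}$$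
(Collect the $e$'s and $a$'s of an intersection contained in $f(x)$; enlarging $E_x$ and $Z_x$ only shrinks the intersection.) Then $\psi(f,\alpha,\beta)$ follows from
$$\beta\in f_e(x)\quad\text{for all }x\in Z_\alpha,\ e\in E_\alpha,\tag{3}$$
$$\alpha\in f_e(z)\quad\text{for all }z\in Z_\beta,\ e\in E_\beta.\tag{4}$$
Think of an adversary who, *after* the orientations are fixed, chooses all the small sets $E_x,Z_x$. We must then find $\alpha\neq\beta$ with (3) and (4).

**First attempt: always point upward.** Let $x\to_ey$ whenever $x<y$. Then $f_{1_a}(a)=\{b:b\ge a\}$, and with $f(a)=f_{1_a}(a)$ a pair $a<b$ would need $a\ge b$. So (I) fails. The adversary's choice was $E_a=\{1_a\}$, $Z_a=\{a\}$.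

**Second attempt: each point guesses one enemy.** For (3) and (4) with $\alpha<\beta$ we need in particular $\alpha\to_e\beta$ for those $e\in E_\alpha$, and $\beta\to_e\alpha$ for those $e\in E_\beta$, that color $\alpha,\beta$ differently. So let each $y>0$ guess a point $p(y)<y$ and a code $w_y$ for $E_{p(y)}$. There are too many functions $e:\lambda\to2$ to guess them, so let $w_y$ be a set of functions $A_y\to2$ with $A_y\subseteq y$ small. Declare $p(y)\to_ey$ if $e\restriction A_y\in w_y$ and $y\to_ep(y)$ otherwise; for $x<y$ with $x\neq p(y)$ let $x\to_ey$. This fails too, and the reason is instructive: the adversary reads the guess of $y$ and puts into $E_y$ a function that fits it. Precisely, if $w_y\ne\emptyset$, let $e_y$ extend a member of $w_y$ and satisfy $e_y(y)\ne e_y(p(y))$, which is possible as $y\notin A_y$. Put $f(y)=f_{1_y}(y)\cap f_{e_y}(y)$ if $y>0$ and $w_y\neq\emptyset$, and $f(y)=f_{1_y}(y)$ otherwise. Let $x<y$.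

- If $x\ne p(y)$, then $x\to_{1_y}y$, so $x\notin f_{1_y}(y)\supseteq f(y)$.
- If $x=p(y)$ and $w_y\neq\emptyset$, then $x\to_{e_y}y$, so $x\notin f_{e_y}(y)\supseteq f(y)$.
- If $x=p(y)$ and $w_y=\emptyset$, then $y\to_{1_x}x$, so $y\notin f_{1_x}(x)\supseteq f(x)$.

So $f$ separates all pairs and (I) fails.

**The way past it.** A point $y$ should offer *many* candidates $\alpha_\xi$ ($\xi<\theta$), each with its own code $w_\xi$, so spread out that the few functions in $E_y$ spoil only few $\xi$; the candidate is chosen after $E_y$ is seen. The offer must be codable by fewer than $\lambda^+$ objects, and $\lambda^\theta=\lambda$ makes that possible when functions are coded by their restrictions to a set $A$ of size $\le\theta$. Let $L_y\subseteq y$ be the set of candidates of $y$. The remaining elements of $Z_\alpha$ and $Z_\beta$ force further devices.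

- In (3), each $x\in Z_\alpha\setminus\{\alpha\}$ should send its arrow to $\beta$. So $y$ keeps a set $D_y\supseteq L_y$, and all of $D_y\setminus L_y$ points to $y$.
- In (4), a point $z\in Z_\beta$ that has nothing to do with $\alpha$ should point to $\alpha$. So each point gets a rank $h$, unrelated points are joined by an arrow from smaller to larger rank, and $\beta$ must offer candidates of arbitrarily large rank.
- In (4), a point $z\in Z_\beta$ may have $\alpha\in D_z$ because $z$ makes an offer of its own. If $z$ makes the *same* offer as $\beta$, it gives the same answers as $\beta$. If it makes a different one, we want to dodge it. So an offer is a sequence of $\kappa$ blocks of candidates (a *thread*), coded along stationary sets so that different threads are almost disjoint from some block on; we choose a late block.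

How can $\beta$ offer candidates suited to sets $E_x,Z_x$ that did not exist when the filter was defined? *Every* possible offer is made by some point. The proof of (I) builds the right offer afterwards and then looks at the point that makes it.

## 4. Stationary sets, $\Delta$-systems, elementary submodels, parameters

**Definition (club, stationary).** Let $\mu$ be a regular uncountable cardinal. A set $C\subseteq\mu$ is club if it is unbounded and contains all its limit points below $\mu$; $S\subseteq\mu$ is stationary if it meets every club.

*Example.* The limit ordinals below $\omega_1$ form a club. Bounded sets are nonstationary. If $\theta<\lambda$ are regular and $\lambda$ is uncountable, then $\{\eta<\lambda:\operatorname{cf}\eta=\theta\}$ is stationary: a club contains the supremum of its first $\theta$ elements, which has cofinality $\theta$.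

The intersection of fewer than $\mu$ clubs is club. So the nonstationary subsets of $\mu$ form a $\mu$-complete ideal (unions of fewer than $\mu$ nonstationary sets are nonstationary), and it contains all bounded sets.

**Solovay's theorem.** A stationary subset of a regular uncountable cardinal $\mu$ splits into $\mu$ disjoint stationary sets.

**The $\Delta$-system lemma for indexed families.** Let $\vartheta>\kappa$ be regular, $\kappa$ infinite, and $\mu^{<\kappa}<\vartheta$ for all $\mu<\vartheta$. If $|E_j|<\kappa$ for $j<\vartheta$, there are $K\in[\vartheta]^\vartheta$ and $E_*$ with $E_j\cap E_{j'}=E_*$ for distinct $j,j'\in K$.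

If some set occurs as $E_j$ for $\vartheta$ many $j$, take these indices. Otherwise, as $\vartheta$ is regular, there are $\vartheta$ many distinct sets; keep one index for each and apply the usual version (Kunen, *Set Theory*, II.1.6). *Example.* If $E_j=\{0,1+j\}$, then $K=\vartheta$ and $E_*=\{0\}$; if all $E_j$ are equal to $E$, then $E_*=E$.

**Parameters.** From now on $\kappa<\vartheta\le\theta<\lambda$ are infinite regular cardinals such that

- $\mu^{<\kappa}<\vartheta$ for $\mu<\vartheta$; $\mu^{<\kappa}<\lambda$ for infinite $\mu<\lambda$; $\lambda^\theta=\lambda$;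
- either (Case A) $\kappa=\omega$ and $\vartheta=\theta=\omega_1$, or (Case B) $\vartheta<\theta$.

**Theorem 3.** For such parameters there is a $\kappa$-complete Dowker filter on $\lambda$.

A reader interested only in the original question may read $\kappa=\omega$, $\vartheta=\theta=\omega_1$, and "of size $<\kappa$" as "finite". We check that the parameters exist.

*For Theorem 1.* Let $\lambda$ be regular with $\lambda^{\aleph_1}=\lambda$, and take Case A. Then $\lambda\ge2^{\aleph_1}>\omega_1$. Countable $\mu$ have $\mu^{<\omega}\le\omega<\omega_1$, and infinite $\mu$ have $\mu^{<\omega}=\mu$. So Theorem 3 implies Theorem 1, the last sentence by Hausdorff's formula.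

*For Theorem 2(c).* Let $\kappa$ be infinite and regular, $\vartheta=(2^{<\kappa})^+$, $\theta=\vartheta^+$, $\lambda=(2^\theta)^+$; this is Case B, and $\kappa\le2^{<\kappa}<\vartheta$. First, $(2^{<\kappa})^{<\kappa}=2^{<\kappa}$. Let $\nu<\kappa$. If $2^{<\kappa}=2^\rho$ for some infinite $\rho<\kappa$, then $(2^\rho)^\nu\le2^{\max(\rho,\nu)}\le2^{<\kappa}$. Otherwise $2^{<\kappa}$ is the supremum of the nondecreasing $2^\rho$ ($\rho<\kappa$) and is not attained, so $\operatorname{cf}(2^{<\kappa})=\kappa>\nu$. Each map $\nu\to2^{<\kappa}$ is then bounded by some $2^\rho$, and there are at most $\sum_{\rho<\kappa}(2^\rho)^\nu\le2^{<\kappa}$ such maps. Summing over the $\kappa\le2^{<\kappa}$ many $\nu$ gives the claim. So $\mu^{<\kappa}\le2^{<\kappa}<\vartheta$ for $\mu<\vartheta$. Further, $\mu^{<\kappa}\le(2^\theta)^{<\kappa}=2^\theta<\lambda$ for $\mu<\lambda$, and $\lambda^\theta=\lambda\cdot2^\theta=\lambda$ by Hausdorff's formula.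

Consequences used often: $2^{<\kappa}<\vartheta$ (take $\mu=2$), $2^\theta\le\lambda^\theta=\lambda$, and $\lambda^\kappa=\lambda^\vartheta=\lambda$.

**Elementary submodels.** For regular uncountable $\chi$, $H(\chi)$ is the set of all sets whose transitive closure has size $<\chi$, and $N\prec H(\chi)$ means that $(N,\in)$ is an elementary submodel of $(H(\chi),\in)$. *Example.* Any $N\prec H(\chi)$ contains $\omega$ and each $n<\omega$, since these are definable; a countable $N\prec H(\omega_2)$ has $\omega_1\in N$ but $\omega_1\not\subseteq N$. We fix a regular $\chi>2^\lambda$. So $H(\chi)$ contains all functions $\lambda\to2$ and all sets $W$ of fewer than $\lambda$ such functions.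

**Lemma 2.** Let $S\subseteq H(\chi)$ with $|S|<\lambda$. There is $N\prec H(\chi)$ with $S\subseteq N$, $|N|<\lambda$, $N\cap\lambda\in\lambda$, and $[N]^{<\kappa}\subseteq N$. If moreover $W\in N$ and $|W|<\lambda$, then $W\subseteq N$.

*Proof.* Build an increasing chain $\langle M_\rho:\rho<\kappa\rangle$ of elementary submodels of $H(\chi)$ of size $<\lambda$ with $S\subseteq M_0$,
$$M_\rho\cup[M_\rho]^{<\kappa}\cup\sup(M_\rho\cap\lambda)\subseteq M_{\rho+1},$$
and $\bigcup_{\rho'<\rho}M_{\rho'}\subseteq M_\rho$ at limits. By the Löwenheim–Skolem theorem this is possible if the sets to be included have size $<\lambda$. They do: $|[M_\rho]^{<\kappa}|\le|M_\rho|^{<\kappa}<\lambda$, while $\sup(M_\rho\cap\lambda)<\lambda$ and limit unions stay small because $\lambda$ is regular and $\kappa<\lambda$. Let $N=\bigcup_\rho M_\rho$. It is elementary, as a union of a chain of elementary submodels, and $|N|<\lambda$. A subset of $N$ of size $<\kappa$ is contained in some $M_\rho$ since $\kappa$ is regular, so it is in $M_{\rho+1}$. If $x\in M_\rho\cap\lambda$, then $x\subseteq\sup(M_\rho\cap\lambda)\subseteq N$.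 So $N\cap\lambda$ is an ordinal, and it is $<\lambda$ since $|N|<\lambda$. Finally, if $W\in N$ and $|W|<\lambda$, then $|W|\in N\cap\lambda$, so $|W|\subseteq N$; by elementarity $N$ contains a bijection $|W|\to W$, and hence all its values. $\square$

## 5. Blocks and threads

This section builds the offers and shows that different offers hardly overlap. By Solovay's theorem, partition the stationary set $\{\eta<\lambda:\operatorname{cf}\eta=\theta\}$ into stationary sets $T_\nu$ ($\nu<\lambda$).

**Definition (block).** A block is $u=(A,\langle(\alpha_\xi,F_\xi,w_\xi):\xi<\theta\rangle)$ with $A\in[\lambda]^{\le\theta}$, $\alpha_\xi\in\lambda$, $F_\xi\in[\lambda\setminus\{\alpha_\xi\}]^{<\kappa}$, $w_\xi\in[{}^A2]^{<\kappa}$, such that for $\xi<\xi'$ every element of $\{\alpha_\xi\}\cup F_\xi$ is smaller than every element of $\{\alpha_{\xi'}\}\cup F_{\xi'}$. Put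
$$L_u=\{\alpha_\xi:\xi<\theta\},\qquad D_u=L_u\cup\bigcup_{\xi<\theta}F_\xi,\qquad\eta_u=\sup_{\xi<\theta}\alpha_\xi.$$
We write $A^u,\alpha^u_\xi,w^u_\xi$ when needed. The $\alpha_\xi$ are the candidates, $F_\xi$ holds companions of $\alpha_\xi$, and $w_\xi$ codes which $e$ are to give an arrow from $\alpha_\xi$.

*Example.* $A=\emptyset$, $\alpha_\xi=\omega\cdot\xi$, $F_\xi=\{\omega\cdot\xi+1\}$. Then $\eta_u=\theta$. As ${}^\emptyset2=\{\emptyset\}$, each $w_\xi$ is $\emptyset$ ("no $e$") or $\{\emptyset\}$ ("every $e$").

The $\alpha_\xi$ increase strictly, so $\operatorname{cf}\eta_u=\theta$ and $\eta_u<\lambda$. Elements of $\{\alpha_\xi\}\cup F_\xi$ are below $\alpha_{\xi+1}$, so $D_u\subseteq\eta_u$. Moreover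
$$|D_u\cap\zeta|<\theta\quad\text{for every }\zeta<\eta_u.\tag{5}$$
Indeed, if $\alpha_\xi\ge\zeta$, then $D_u\cap\zeta\subseteq\bigcup_{\xi'\le\xi}(\{\alpha_{\xi'}\}\cup F_{\xi'})$, a union of fewer than $\theta$ sets of size less than $\kappa$, and $\kappa<\theta$.

Let $\mathfrak B$ be the set of blocks. Since $|[{}^A2]^{<\kappa}|\le(2^\theta)^{<\kappa}=2^\theta\le\lambda$, we have $|\mathfrak B|\le\lambda^\theta=\lambda$. So $|{}^{<\kappa}\mathfrak B|\le\lambda$, where ${}^{<\kappa}\mathfrak B$ is the set of sequences of blocks of length $<\kappa$. Fix an injection $\pi:{}^{<\kappa}\mathfrak B\to\lambda$.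

**Definition (thread).** A thread is a sequence $t=\langle t_m:m<\kappa\rangle$ of blocks such that for all $m<\kappa$
$$\eta_{t_m}\in T_{\pi(t\restriction m)}\quad\text{and every element of }D_{t_m}\text{ is}\ \ge\sup_{m'<m}\eta_{t_{m'}}.$$
Put $L_t=\bigcup_mL_{t_m}$ and $D_t=\bigcup_mD_{t_m}$.

*Example.* For every $\gamma<\lambda$ there is a thread with $D_t\cap\gamma=\emptyset$. Given $t\restriction m$, let $\zeta<\lambda$ be at least $\gamma$ and all earlier $\eta_{t_{m'}}$. The set $T_{\pi(t\restriction m)}$ is unbounded, so pick $\eta>\zeta$ in it. Let $\langle\alpha_\xi:\xi<\theta\rangle$ be increasing and cofinal in $\eta$ with $\alpha_0\ge\zeta$, and take $A=F_\xi=w_\xi=\emptyset$.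

The sets $D_{t_m}$ lie one after another, so each $x\in L_t$ is $\alpha^{t_m}_\xi$ for exactly one pair $(m,\xi)$. The first condition says that the height of the $m$-th block remembers the whole history $t\restriction m$. This gives almost disjointness.

**Lemma 3.** Let $t\ne t'$ be threads and $m^*$ least with $t_{m^*}\ne t'_{m^*}$. For all $m>m^*$ the set $\{\xi<\theta:\alpha^{t_m}_\xi\in D_{t'}\}$ is bounded in $\theta$.

*Proof.* Fix $m>m^*$ and let $m'<\kappa$. We show that $\alpha^{t_m}_\xi\in D_{t'_{m'}}$ for a bounded set of $\xi$ only.

If $\eta_{t_m}=\eta_{t'_{m'}}$, then $T_{\pi(t\restriction m)}$ and $T_{\pi(t'\restriction m')}$ meet. Since the $T_\nu$ are disjoint, $\pi(t\restriction m)=\pi(t'\restriction m')$, so $t\restriction m=t'\restriction m'$ and $m=m'$. This contradicts $m>m^*$, so this case does not occur.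

If $\eta_{t'_{m'}}<\eta_{t_m}$, then $D_{t'_{m'}}\subseteq\eta_{t'_{m'}}$, while the $\alpha^{t_m}_\xi$ increase to $\eta_{t_m}$; only a bounded set of $\xi$ has $\alpha^{t_m}_\xi<\eta_{t'_{m'}}$.

If $\eta_{t'_{m'}}>\eta_{t_m}$, then $|D_{t'_{m'}}\cap\eta_{t_m}|<\theta$ by (5). As $\xi\mapsto\alpha^{t_m}_\xi$ is injective, fewer than $\theta$ many $\xi$ qualify; they are bounded since $\theta$ is regular.

Now take the union over the $\kappa<\theta$ many $m'$. $\square$

## 6. Thin sets

Besides $D_t$, a point's set $D_y$ will contain a set $P$ that collects companions lying *below* the thread. We must be able to dodge the sets $P$ of other points too.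

**Definition (thin).** A set $P\in[\lambda]^{\le\vartheta}$ is thin if for every thread $t$ there is $m_0<\kappa$ such that for all $m\ge m_0$ the set $\{\xi<\theta:\alpha^{t_m}_\xi\in P\}$ is nonstationary in $\theta$.

*Example.* Every $P$ with $|P|<\theta$ is thin, because $\xi\mapsto\alpha^{t_m}_\xi$ is injective and so the set in question is bounded. In particular, *in Case B every $P\in[\lambda]^{\le\vartheta}$ is thin*. In Case A there are sets that are not thin: $L_t$ has size $\omega_1=\vartheta$, and for the thread $t$ itself all the sets in question equal $\omega_1$.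

**Lemma 4 (thinning).** Let $|\Omega|<\vartheta$, and for $\sigma\in\Omega$ let $K_\sigma\in[\vartheta]^\vartheta$ and $R^\sigma_k\in[\lambda]^{<\kappa}$ ($k\in K_\sigma$). There are $K'_\sigma\in[K_\sigma]^\vartheta$ such that $P=\bigcup_{\sigma\in\Omega}\bigcup_{k\in K'_\sigma}R^\sigma_k$ is thin.

*Proof.* Always $|P|\le\vartheta$. In Case B take $K'_\sigma=K_\sigma$. Assume Case A: $\Omega$ is countable, the $R^\sigma_k$ are finite, $\vartheta=\theta=\omega_1$, and threads have length $\omega$.

**Step 0.** *This step makes single sequences of ordinals monotone.* If $K\subseteq\omega_1$ is uncountable and $r:K\to\mathrm{Ord}$, then $r$ is constant or strictly increasing on some uncountable $K'\subseteq K$. Assume no value is taken uncountably often, and let $\zeta$ be least such that $\{k\in K:r(k)<\zeta\}$ is uncountable. If $r(k')<\zeta$, then $\{k:r(k)\le r(k')\}$ is the union of $\{k:r(k)<r(k')\}$, countable by minimality of $\zeta$, and the countable fiber of $r(k')$. So we can choose recursively $k_\xi$ ($\xi<\omega_1$) in $\{k:r(k)<\zeta\}$ with $k_\xi>k_{\xi'}$ and $r(k_\xi)>r(k_{\xi'})$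 for all $\xi'<\xi$, as at each stage only countably many $k$ are excluded.

**Step 1.** *This step isolates countably many dangerous heights.* Shrinking each $K_\sigma$ finitely often, we may assume that $|R^\sigma_k|=n_\sigma$ for all $k\in K_\sigma$ and that for each $i<n_\sigma$ the $i$-th element $r^\sigma_{k,i}$ of $R^\sigma_k$ is constant or strictly increasing in $k\in K_\sigma$. Let $H$ be the countable set of suprema of the strictly increasing sequences $\langle r^\sigma_{k,i}:k\in K_\sigma\rangle$. If $u$ is a block with $\eta_u\notin H$, then $\{\xi:\alpha^u_\xi\in\bigcup_\sigma\bigcup_{k\in K_\sigma}R^\sigma_k\}$ is countable. To see this, treat the countably many pairs $(\sigma,i)$ separately. The constant coordinates contribute countably many values in all, hence countably many $\xi$. A strictly increasing sequence with supremum $\eta'<\eta_u$ contains $\alpha^u_\xi$ only if $\alpha^u_\xi<\eta'$, so for countably many $\xi$. One with supremum $\eta'>\eta_u$ has a term $\geq\eta_u$, so only countably many terms below $\eta_u$. Shrinking the $K_\sigma$ further keeps this statement true,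 since it makes the union smaller.

**Step 2.** *This step shows that only countably many blocks need attention.* Let $\Theta=\{s\in{}^{<\omega}\mathfrak B:T_{\pi(s)}\cap H\ne\emptyset\}$. It is countable, because $H$ is countable, the $T_\nu$ are disjoint and $\pi$ is injective. Let $\mathfrak T$ be the countable set of all blocks that occur as entries of members of $\Theta$.

**Step 3.** *This step shrinks $K_\sigma$ so that the blocks in $\mathfrak T$ meet $P$ in nonstationary sets.* Fix $\sigma$. For $k\in K_\sigma$ let $R'_k$ be the set of values $r^\sigma_{k,i}$ for the nonconstant coordinates $i$, and let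
$$I(k)=\{\xi<\omega_1:\ \alpha^u_\xi\in R'_k\text{ for some }u\in\mathfrak T\}.$$
Each $I(k)$ is countable, since $R'_k$ is finite, $\mathfrak T$ is countable and each $\xi\mapsto\alpha^u_\xi$ is injective. Conversely, each ordinal lies in $R'_k$ for at most $n_\sigma$ many $k$, because a strictly increasing coordinate takes each value at most once. So each $\xi$ lies in $I(k)$ for only countably many $k$ (consider the countably many points $\alpha^u_\xi$, $u\in\mathfrak T$). Hence for given $\delta<\omega_1$ only countably many $k$ have $I(k)\cap(\delta+1)\ne\emptyset$. So we can choose recursively an increasing continuous sequence $\langle\delta_\xi:\xi<\omega_1\rangle$ in $\omega_1$ and strictly increasing $k_\xi\in K_\sigma$ with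
$$I(k_\xi)\cap(\delta_\xi+1)=\emptyset,\qquad\delta_{\xi+1}>\max(\delta_\xi,\sup I(k_\xi)).$$
Put $K'_\sigma=\{k_\xi:\xi<\omega_1\}$ and $C_\sigma=\{\delta_\xi:\xi<\omega_1\}$. Since $I(k_\xi)\subseteq(\delta_\xi,\delta_{\xi+1})$ for all $\xi$, the club $C_\sigma$ is disjoint from $\bigcup_{k\in K'_\sigma}I(k)$.

Form $P$ from the sets $K'_\sigma$. For $u\in\mathfrak T$, the set $\{\xi:\alpha^u_\xi\in P\}$ is contained in the union of a countable set (from the constant values) and $\bigcup_{\sigma\in\Omega}(\omega_1\setminus C_\sigma)$. So it is nonstationary.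

**Step 4.** *This step checks thinness.* Let $t$ be a thread. If $\eta_{t_m}\in H$ for only finitely many $m$, then for all larger $m$ the set $\{\xi:\alpha^{t_m}_\xi\in P\}$ is countable by Step 1. Otherwise $\eta_{t_m}\in T_{\pi(t\restriction m)}\cap H$, hence $t\restriction m\in\Theta$, for infinitely many $m$. So every $t_m$ is an entry of a member of $\Theta$, that is, $t_m\in\mathfrak T$, and Step 3 applies with $m_0=0$. $\square$

## 7. Data, ranks, and the filter

**Definition (datum).** A datum is a pair $d=(P,t)$ with $P$ thin and $t$ a thread. Put $L_d=L_t$ and $D_d=P\cup D_t$.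

*Example.* $(\emptyset,t)$ for any thread $t$; here $D_d=D_t$.

There are at most $\lambda^\vartheta=\lambda$ thin sets and at most $\lambda^\kappa=\lambda$ threads, so at most $\lambda$ data. Moreover $|D_d|\le\theta<\lambda$, so $D_d$ is bounded in $\lambda$. By recursion of length $\le\lambda$ (at each stage fewer than $\lambda$ values are used) we fix an injection
$$(d,k)\mapsto\beta_{d,k}\in\lambda\qquad(d\text{ a datum},\ k<\vartheta)\qquad\text{with }D_d\subseteq\beta_{d,k}.$$
So every datum is held by $\vartheta$ many points, one of each rank. For $y=\beta_{d,k}$ with $d=(P,t)$ put $D_y=D_d$, $L_y=L_d$, $t(y)=t$, $h(y)=k$. For all other $y<\lambda$ put $D_y=L_y=\emptyset$ and $h(y)=0$. Always $L_y\subseteq D_y\subseteq y$, and $h:\lambda\to\vartheta$.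

**Definition (the orientations).** Let $e\in{}^\lambda2$ and $x<y<\lambda$ with $e(x)\ne e(y)$.

- (L) If $x\in L_y$, let $t=t(y)$ and $x=\alpha^{t_m}_\xi$. Put $x\to_ey$ if $e\restriction A^{t_m}\in w^{t_m}_\xi$, and $y\to_ex$ otherwise.
- (C) If $x\in D_y\setminus L_y$, put $x\to_ey$.
- (D) If $x\notin D_y$: if $h(x)\ne h(y)$, the arrow goes from the point with smaller $h$ to the point with larger $h$; if $h(x)=h(y)$, put $x\to_ey$.

*Example.* Suppose $y=\beta_{(\emptyset,t),k}$, where the blocks of $t$ have $A=F_\xi=w_\xi=\emptyset$. Then $y\to_ex$ for all $x\in L_y$ and all $e$ with $e(x)\ne e(y)$, and rule (D) governs all other $x<y$. Note that rule (L) depends on $y$ only through $t(y)$: two points with the same thread answer in the same way.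

Define $f_e(a)$ by (1), and let $\mathcal F$ be the collection of supersets of intersections of fewer than $\kappa$ sets $f_e(a)$ ($e\in{}^\lambda2$, $a<\lambda$). As $\kappa$ is regular, $\mathcal F$ is a $\kappa$-complete filter, and it has (II) by Lemma 1. We shall prove (I) without using $\emptyset\notin\mathcal F$; then $\emptyset\notin\mathcal F$ follows, since otherwise the constant function $\emptyset$ would contradict (I).

## 8. Types that recur

For the rest of the proof of (I), fix $f:\lambda\to\mathcal F$ and sets $E_x,Z_x$ ($x<\lambda$) with $x\in Z_x$ and (2). We look for $\alpha\ne\beta$ with (3) and (4). This section says what it means for candidates to be available in abundance.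

**Definition (type, realizing, recurrent).** A type is $\tau=(E,i,R)$ with $E\in[{}^\lambda2]^{<\kappa}$, $i:E\to2$, $R\in[\lambda]^{<\kappa}$. For $\gamma<\lambda$ and $W\in[{}^\lambda2]^{<\lambda}$, the ordinal $\alpha<\lambda$ realizes $\tau$ over $(\gamma,W)$ if
$$\alpha\ge\gamma,\quad e(\alpha)=i(e)\ (e\in E),\quad E_\alpha\cap W\subseteq E,\quad Z_\alpha\cap\gamma\subseteq R,\quad L_\alpha\cap\gamma=\emptyset.\tag{6}$$
For $k<\vartheta$, the type $\tau$ is $k$-recurrent if for all such $(\gamma,W)$ some $\alpha$ with $h(\alpha)=k$ realizes $\tau$ over $(\gamma,W)$.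

*Example.* Let the adversary play $E_x=\{1_x\}$, $Z_x=\{x\}$, the choice that defeated the first attempt. Then $(\emptyset,\emptyset,\emptyset)$ is $k$-recurrent for every $k$. Given $(\gamma,W)$, there are $\lambda$ many threads $t$ with $D_t\cap\gamma=\emptyset$, since $\eta_{t_0}$ can be chosen in $\lambda$ many ways. For each, $\alpha=\beta_{(\emptyset,t),k}$ satisfies $h(\alpha)=k$, $\alpha\ge\gamma$, $Z_\alpha\cap\gamma=\emptyset$ and $L_\alpha\cap\gamma=\emptyset$; and $1_\alpha\notin W$ for all but fewer than $\lambda$ of them. On the other hand, a type with $e\in E$ constantly $0$ and $i(e)=1$ is never realized.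

**Definition (good).** A function $\sigma$ with $\operatorname{dom}\sigma\in[{}^\lambda2]^{<\kappa}$ and values in $2$ is good if there are $K\in[\vartheta]^\vartheta$ and $k$-recurrent types $\tau_k=(E_k,i_k,R_k)$ ($k\in K$) such that $\operatorname{dom}\sigma\subseteq E_k$, $\sigma\subseteq i_k$, and the sets $E_k\setminus\operatorname{dom}\sigma$ ($k\in K$) are pairwise disjoint.

*Example.* In the previous example $\sigma=\emptyset$ is good, with $K=\vartheta$ and $\tau_k=(\emptyset,\emptyset,\emptyset)$.

A good $\sigma$ records a root of colorings together with colors on it, and promises candidates of unboundedly many ranks that have these colors.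

## 9. The recursion of length $\vartheta$

For $j<\vartheta$ we define a model $N^j$, a datum $d_j=(P_j,t^j)$, and $\beta_j=\beta_{d_j,j}$, so that $h(\beta_j)=j$. Suppose that $\beta_i$ ($i<j$) are given.

**Step 1: the model.** *Its purpose is to make $\beta_j$ look generic over everything before it.* By Lemma 2 let $N^j\prec H(\chi)$ with $|N^j|<\lambda$, $\gamma^*_j:=N^j\cap\lambda\in\lambda$, $[N^j]^{<\kappa}\subseteq N^j$, that contains $j$, $\lambda$, the sequence $\langle(E_x,Z_x,L_x,h(x)):x<\lambda\rangle$, and all $\beta_i$, $i<j$.

**Step 2: the tasks.** *This step lists all promises that the thread of $\beta_j$ should use.* Let $\Omega_j$ be the set of good $\sigma$ with $\operatorname{dom}\sigma\subseteq\bigcup_{i<j}E_{\beta_i}$. That union has some size $\mu<\vartheta$, as $\vartheta>\kappa$ is regular. So it has at most $\mu^{<\kappa}<\vartheta$ subsets of size $<\kappa$, each with at most $2^{<\kappa}<\vartheta$ functions to $2$, and $|\Omega_j|<\vartheta$. For each $\sigma\in\Omega_j$ fix witnesses $K_\sigma$ and $\tau^\sigma_k=(E^\sigma_k,i^\sigma_k,R^\sigma_k)$, $k\in K_\sigma$.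 Subsets of $K_\sigma$ of size $\vartheta$ are still witnesses, so by Lemma 4 we may shrink the $K_\sigma$ so that
$$P_j:=\bigcup_{\sigma\in\Omega_j}\bigcup_{k\in K_\sigma}R^\sigma_k$$
is thin. The tasks are the pairs $(\sigma,k)$ with $\sigma\in\Omega_j$, $k\in K_\sigma$, and one dummy task (so that there is a task even if $\Omega_j=\emptyset$). There are at most $\vartheta\le\theta$ tasks. Split $\theta$ into $\theta$ stationary sets by Solovay's theorem and assign the pieces to the tasks, each task receiving at least one piece. This gives a map $s$ from $\theta$ to the set of tasks such that the preimage of each task is stationary.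

**Step 3: the thread $t^j$.** *Each block shall contain, for each task, stationarily many candidates that carry out that task.* Fix $\zeta_0<\lambda$ with $\zeta_0\ge\gamma^*_j$ and $P_j\subseteq\zeta_0$. For $0<m<\kappa$ let $\zeta_m=\sup_{m'<m}\eta_{m'}$, where $\eta_{m'}=\eta_{t^j_{m'}}$. Suppose $t^j\restriction m$ is given.

*Supply.* Define by recursion on $i<\lambda$ a continuous increasing sequence of ordinals $\gamma_i<\lambda$ and ordinals $\alpha_{i,\varsigma}<\lambda$ ($\varsigma$ a task). Let $\gamma_0=\zeta_m$ and
$$W_i=\bigcup\{E_{\alpha_{i',\varsigma}}:i'<i,\ \varsigma\text{ a task}\},$$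
a set of size $<\lambda$. For $\varsigma=(\sigma,k)$ let $\alpha_{i,\varsigma}$ be an ordinal with $h(\alpha_{i,\varsigma})=k$ that realizes $\tau^\sigma_k$ over $(\gamma_i,W_i)$; it exists because $\tau^\sigma_k$ is $k$-recurrent. For the dummy task let $\alpha_{i,\varsigma}=\gamma_i$. Let $\gamma_{i+1}<\lambda$ exceed $\gamma_i$, all $\alpha_{i,\varsigma}$, and all elements of all $Z_{\alpha_{i,\varsigma}}$; this is possible as $\lambda$ is regular and there are fewer than $\lambda$ tasks.

*The block.* The set $\{\gamma_\iota:\iota<\lambda\text{ limit}\}$ is club in $\lambda$ and $T_{\pi(t^j\restriction m)}$ is stationary. So there is a limit $\iota$ with $\gamma_\iota\in T_{\pi(t^j\restriction m)}$, and then $\operatorname{cf}\iota=\operatorname{cf}\gamma_\iota=\theta$. Let $\langle\iota_\xi:\xi<\theta\rangle$ be strictly increasing and cofinal in $\iota$, and put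
$$\alpha_\xi=\alpha_{\iota_\xi,s(\xi)}.$$
Let $\mathcal E=\bigcup_{\xi<\theta}E_{\alpha_\xi}$. Since $|\mathcal E|\le\theta$, there is $A\in[\lambda]^{\le\theta}$ such that distinct members of $\mathcal E$ have distinct restrictions to $A$: put into $A$ one point of disagreement for each pair. If $s(\xi)=(\sigma,k)$, put
$$F_\xi=Z_{\alpha_\xi}\setminus(\gamma_{\iota_\xi}\cup\{\alpha_\xi\}),\qquad w_\xi=\{e\restriction A:e\in E_{\alpha_\xi}\setminus\operatorname{dom}\sigma\}.$$
If $s(\xi)$ is the dummy task, put $F_\xi=w_\xi=\emptyset$. By the choice of $\gamma_{\iota_\xi+1}$,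
$$\{\alpha_\xi\}\cup F_\xi\subseteq[\gamma_{\iota_\xi},\gamma_{\iota_\xi+1}),\tag{7}$$
and these intervals lie one after another. So this defines a block $t^j_m$ with $\eta_m=\gamma_\iota\in T_{\pi(t^j\restriction m)}$ and $D_{t^j_m}\subseteq[\zeta_m,\eta_m)$. Hence $t^j$ is a thread, $d_j=(P_j,t^j)$ is a datum, and $\beta_j=\beta_{d_j,j}$ is defined.

**Step 4: two observations.** *They record where $\beta_j$ and the companions of its candidates lie.*

(O1) $L_{d_j}\cap\zeta_0=\emptyset$, hence $L_{\beta_j}\cap\gamma^*_j=\emptyset$; and $\beta_j\ge\gamma^*_j$. The first part holds because all blocks lie above $\zeta_0\ge\gamma^*_j$. The second holds because $\emptyset\ne D_{t^j}\subseteq[\gamma^*_j,\beta_j)$.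

(O2) If $\alpha=\alpha_\xi$ is in the $m$-th block of $t^j$ and $s(\xi)=(\sigma,k)$, then $Z_\alpha\setminus\{\alpha\}\subseteq D_{d_j}\setminus L_{d_j}$. The elements below $\gamma_{\iota_\xi}$ lie in $R^\sigma_k$ by (6), so in $P_j\subseteq\zeta_0$, and $L_{d_j}\cap\zeta_0=\emptyset$. The others lie in $F_\xi\subseteq[\gamma_{\iota_\xi},\gamma_{\iota_\xi+1})\setminus\{\alpha\}$, and $\alpha$ is the only element of $L_{d_j}$ in that interval. Indeed, the other $\alpha_{\xi'}$ of this block lie in the disjoint intervals $[\gamma_{\iota_{\xi'}},\gamma_{\iota_{\xi'}+1})$, and the elements of $L_{d_j}$ from other blocks are $<\zeta_m$ or $\ge\eta_m$.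

**Step 5: the type of $\beta_j$ recurs.** *This is where the promises come from: each $\beta_j$ is itself a sample of its own type.*

**Lemma 5.** For $j<\vartheta$ let $\tau_j=(E_j,i_j,R_j)$ with $E_j=E_{\beta_j}\cap N^j$, $i_j(e)=e(\beta_j)$ for $e\in E_j$, and $R_j=Z_{\beta_j}\cap N^j$. Then $\tau_j$ is $j$-recurrent.

*Proof.* The sets $E_j$, $i_j$, $R_j$ are subsets of $N^j$ of size $<\kappa$, so they belong to $N^j$, and $\tau_j\in N^j$. Let $\gamma,W\in N^j$ with $\gamma<\lambda$ and $W\in[{}^\lambda2]^{<\lambda}$. Then $\gamma<\gamma^*_j$, $\gamma\subseteq N^j$, and $W\subseteq N^j$ by Lemma 2. We check (6) for $\beta_j$: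

- $\beta_j\ge\gamma^*_j>\gamma$ by (O1);
- $e(\beta_j)=i_j(e)$ for $e\in E_j$;
- $E_{\beta_j}\cap W\subseteq E_{\beta_j}\cap N^j=E_j$;
- $Z_{\beta_j}\cap\gamma\subseteq Z_{\beta_j}\cap N^j=R_j$;
- $L_{\beta_j}\cap\gamma=\emptyset$ by (O1).

Also $h(\beta_j)=j$. So for all such $\gamma,W\in N^j$, $H(\chi)$ satisfies "there is $\alpha$ with $h(\alpha)=j$ realizing $\tau_j$ over $(\gamma,W)$". All parameters of this statement are in $N^j$, so by elementarity $N^j$ satisfies it too. Thus $N^j$ satisfies the universal statement over all $(\gamma,W)$, and by elementarity so does $H(\chi)$. As $H(\chi)$ contains all relevant $\gamma$, $W$ and $\alpha$, $\tau_j$ is $j$-recurrent. $\square$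

## 10. Choosing $\beta$, then $\alpha$

**Step 1: $\beta$.** *We find a root $\sigma$ which is good because of the later $\beta_j$'s and known to $\beta_j$ because of an earlier one.* By the $\Delta$-system lemma there are $K\in[\vartheta]^\vartheta$ and $E_*$ with $E_{\beta_j}\cap E_{\beta_{j'}}=E_*$ for distinct $j,j'\in K$. There are at most $2^{<\kappa}<\vartheta$ functions $E_*\to2$, so after shrinking $K$ there is $\sigma:E_*\to2$ with $e(\beta_j)=\sigma(e)$ for all $e\in E_*$, $j\in K$.

Let $j\in K$, $j>\min K$. Then $\beta_{\min K}\in N^j$, so $E_{\beta_{\min K}}\in N^j$, and Lemma 2 gives $E_*\subseteq E_{\beta_{\min K}}\subseteq N^j$. Hence $E_*\subseteq E_{\beta_j}\cap N^j=E_j$ and $\sigma\subseteq i_j$. For distinct such $j,j'$ we have $E_j\cap E_{j'}\subseteq E_*$, so the sets $E_j\setminus E_*$ are pairwise disjoint. With Lemma 5, $\sigma$ is good, witnessed by $K\setminus\{\min K\}$ and the types $\tau_j$.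

Now fix one $j\in K$ with $j>\min K$, and put $\beta=\beta_j$, $d=d_j$, $t=t^j$. Since $\operatorname{dom}\sigma=E_*\subseteq E_{\beta_{\min K}}$ and $\min K<j$, we have $\sigma\in\Omega_j$: the thread of $\beta$ took care of $\sigma$. Moreover
$$e(\beta)=\sigma(e)\quad\text{for }e\in E_*.\tag{8}$$
Write $K_\sigma$ and $\tau^\sigma_k=(E^\sigma_k,i^\sigma_k,R^\sigma_k)$ for the witnesses used in the construction of $d_j$. The choice of $\alpha$ is made in the order $m$, $k$, $\xi$.

**Step 2: the block $m$.** *It must be late enough to dodge the other offers.* Choose $m<\kappa$ so large that for each $z\in Z_\beta$ of the form $z=\beta_{(P',t'),k'}$ with $t'\ne t$, both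
$$\{\xi:\alpha^{t_m}_\xi\in D_{t'}\}\quad\text{and}\quad\{\xi:\alpha^{t_m}_\xi\in P'\}$$
are nonstationary. For each such $z$ all large enough $m$ work, by Lemma 3 and by thinness of $P'$ applied to the thread $t$. As $|Z_\beta|<\kappa$ and $\kappa$ is regular, one $m$ works for all of them. From now on $\alpha_\xi,\iota_\xi,\gamma_i,W_i,A,w_\xi,\mathcal E,\eta_m$ refer to the construction of $t_m=t^j_m$. For $e\in E_\beta$ let $e^\sharp$ be the unique member of $\mathcal E$ with $e^\sharp\restriction A=e\restriction A$, if there is one; if there is none, conditions on $e^\sharp$ are void.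

**Step 3: the rank $k$.** *It must exceed the ranks in $Z_\beta$, and the type $\tau^\sigma_k$ must avoid the functions $e^\sharp$.* Choose $k\in K_\sigma$ with $k>h(z)$ for all $z\in Z_\beta$ and $e^\sharp\notin E^\sigma_k\setminus E_*$ for all $e\in E_\beta$. For each $e$ the second condition excludes at most one $k$, as the sets $E^\sigma_k\setminus E_*$ are pairwise disjoint. Since $|Z_\beta|,|E_\beta|<\kappa<\vartheta$, $\vartheta$ is regular and $|K_\sigma|=\vartheta$, such $k$ exists.

**Step 4: the index $\xi$.** *Among the stationarily many candidates for the task $(\sigma,k)$ we avoid a nonstationary set of bad ones.* Choose $\xi<\theta$ with $s(\xi)=(\sigma,k)$ such that, with $\alpha=\alpha_\xi$: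

1. $\alpha\notin D_z$ for each $z\in Z_\beta$ of the form $\beta_{(P',t'),k'}$ with $t'\ne t$;
2. $\gamma_{\iota_\xi}>z$ for all $z\in Z_\beta\cap\eta_m$;
3. $e^\sharp\notin E_\alpha\setminus E_*$ for all $e\in E_\beta$.

Condition 1 excludes a union of fewer than $\kappa$ nonstationary sets, by Step 2 and $D_z=P'\cup D_{t'}$; this union is nonstationary. Condition 2 excludes a bounded set, since $\operatorname{cf}\eta_m=\theta>|Z_\beta|$ and the $\gamma_{\iota_\xi}$ are cofinal in $\eta_m$.

For condition 3, each $e\in E_\beta$ excludes at most one $\xi$ in $s^{-1}(\sigma,k)$. If $e^\sharp\in E_*$, nothing is excluded. Otherwise $e^\sharp\notin E^\sigma_k$ by the choice of $k$. Suppose $e^\sharp\in E_{\alpha_\xi}\cap E_{\alpha_{\xi'}}$ with $\xi<\xi'$ in $s^{-1}(\sigma,k)$. Then $\iota_\xi<\iota_{\xi'}$ gives $E_{\alpha_\xi}\subseteq W_{\iota_{\xi'}}$, and $\alpha_{\xi'}$ realizes $\tau^\sigma_k$ over $(\gamma_{\iota_{\xi'}},W_{\iota_{\xi'}})$. So $e^\sharp\in W_{\iota_{\xi'}}\cap E_{\alpha_{\xi'}}\subseteq E^\sigma_k$, a contradiction. Hence condition 3 excludes fewer than $\kappa$ many $\xi$ in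 all. The conditions together exclude a nonstationary part of the stationary set $s^{-1}(\sigma,k)$, so $\xi$ exists.

**Step 5: what we have.** *The functions in $E_\beta$ now miss the code of $\alpha$:*
$$e\restriction A\notin w_\xi\quad\text{for all }e\in E_\beta.\tag{9}$$
Otherwise $e\restriction A=e'\restriction A$ for some $e'\in E_\alpha\setminus E_*$, since $\operatorname{dom}\sigma=E_*$. Then $e'\in\mathcal E$, so $e'=e^\sharp$, contradicting condition 3. Moreover $\alpha\in L_d=L_\beta\subseteq\beta$, so $\alpha\ne\beta$; $h(\alpha)=k$; and $\alpha$ realizes $\tau^\sigma_k$ over $(\gamma_{\iota_\xi},W_{\iota_\xi})$. So the adversary's trick of fitting the guess has been answered: whatever is in $E_\beta$, some candidate escapes it.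

## 11. Checking the arrows

**Verification of (3).** Let $x\in Z_\alpha$ and $e\in E_\alpha$. If $e(x)=e(\beta)$, then $\beta\in f_e(x)$. Assume $e(x)\ne e(\beta)$; we need $x\to_e\beta$.

- If $x\ne\alpha$, then $x\in D_d\setminus L_d=D_\beta\setminus L_\beta$ by (O2), and $x\to_e\beta$ by rule (C).
- If $x=\alpha$, suppose first that $e\in E_*$. Then $E_*\subseteq E^\sigma_k$ and $\sigma\subseteq i^\sigma_k$ give $e(\alpha)=i^\sigma_k(e)=\sigma(e)=e(\beta)$ by (6) and (8), a contradiction. So $e\in E_\alpha\setminus\operatorname{dom}\sigma$ and $e\restriction A\in w_\xi$. Since $\alpha=\alpha^{t_m}_\xi\in L_\beta$ and $t(\beta)=t$, rule (L) gives $\alpha\to_e\beta$.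

**Verification of (4).** Let $z\in Z_\beta$ and $e\in E_\beta$. If $e(z)=e(\alpha)$, then $\alpha\in f_e(z)$. Assume $e(z)\ne e(\alpha)$, so $z\ne\alpha$; we need $z\to_e\alpha$.

- $z=\beta$. Then $\alpha\in L_\beta$, and (9) with rule (L) gives $\beta\to_e\alpha$.
- $z\ne\beta$ and $\alpha\in D_z$. Then $D_z\ne\emptyset$, so $z=\beta_{(P',t'),k'}$ for some $P',t',k'$, and $t'=t$ by condition 1. So $\alpha\in L_t=L_z$ has index $(m,\xi)$ in the thread $t(z)=t$, and (9) with rule (L) gives $z\to_e\alpha$.
- $z\ne\beta$ and $z\in D_\alpha$. Then $z<\alpha<\eta_m$, so $z<\gamma_{\iota_\xi}$ by condition 2. As $L_\alpha\cap\gamma_{\iota_\xi}=\emptyset$ by (6), $z\in D_\alpha\setminus L_\alpha$, and $z\to_e\alpha$ by rule (C).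
- $z\ne\beta$, $\alpha\notin D_z$ and $z\notin D_\alpha$. Then rule (D) applies, whichever of $z,\alpha$ is smaller, and $h(z)<k=h(\alpha)$ gives $z\to_e\alpha$.

So (3) and (4) hold. By (2), $\beta\in f(\alpha)$ and $\alpha\in f(\beta)$, that is, $\psi(f,\alpha,\beta)$. This proves (I), hence Theorem 3 and, by Section 4, Theorem 1. So ZFC proves that there is a Dowker filter. $\blacksquare$

## 12. Larger sets, $\omega_2$ under $2^{\aleph_1}=\aleph_2$, and complete filters

**Proof of Theorem 2(a).** *We extend a Dowker filter to a larger set by letting it concentrate on the smaller one.* Moving the filter along an injection, we may assume $X\subseteq Y$. Let $\mathcal F$ be a Dowker filter on $X$ and $\mathcal F'=\{B\subseteq Y:B\cap X\in\mathcal F\}$. This is a filter on $Y$, and it is $\kappa$-complete if $\mathcal F$ is.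

(I) Given $f:Y\to\mathcal F'$, apply (I) for $\mathcal F$ to the function $x\mapsto f(x)\cap X$ on $X$. The pair $x,y\in X$ obtained satisfies $x\in f(y)$ and $y\in f(x)$.

(II) Given $e:Y\to2$, let $f'_e(x)=f_{e\restriction X}(x)$ for $x\in X$ and $f'_e(x)=X$ for $x\in Y\setminus X$; these sets are in $\mathcal F'$. If $\psi(f'_e,x,y)$ for distinct $x,y$, then $x,y\in X$, because all values of $f'_e$ are subsets of $X$. So $\psi(f_{e\restriction X},x,y)$, and $e(x)=e(y)$.

The remaining statements follow from Theorem 1 for $\lambda=(2^{\aleph_1})^+$, respectively for $\lambda=2^{\aleph_1}$ if this is regular, since $(2^{\aleph_1})^{\aleph_1}=2^{\aleph_1}$. $\square$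

**Proof of Theorem 2(b).** *Here the upper bound from Theorem 1 meets Dowker's lower bound.* Suppose $2^{\aleph_1}=\aleph_2$. Then $\aleph_2^{\aleph_1}=(2^{\aleph_1})^{\aleph_1}=\aleph_2$, and $\aleph_2$ is regular. So Theorem 1 gives a Dowker filter on $\omega_2$, and (a) gives one on every set of size $\ge\aleph_2$. Conversely, $|X|\ge\aleph_2$ is necessary by Dowker's theorem quoted in Section 2. $\square$

**Proof of Theorem 2(c).** *Existence is Case B; completeness then handles more colors.* By Section 4, Theorem 3 applies in Case B with $\vartheta=(2^{<\kappa})^+$, $\theta=\vartheta^+=(2^{<\kappa})^{++}$ and $\lambda=(2^\theta)^+$. It gives a $\kappa$-complete Dowker filter on $\lambda$. By the proof of (a), every set of size $\ge\lambda$ carries one.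

Now let $\mathcal F$ be a $\kappa$-complete Dowker filter on $X$, let $\mu<\kappa$ and $e:X\to{}^\mu2$. Write $e(x)=\langle e_\nu(x):\nu<\mu\rangle$ with $e_\nu:X\to2$, and put $f(x)=\bigcap_{\nu<\mu}f_{e_\nu}(x)$, which is in $\mathcal F$ by $\kappa$-completeness. If $\psi(f,x,y)$ with $x\ne y$, then $\psi(f_{e_\nu},x,y)$ and so $e_\nu(x)=e_\nu(y)$ for all $\nu<\mu$. Hence $e(x)=e(y)$. $\blacksquare$
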